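\title{The order of the family of convex mappings of the unit ball of $\mathbb{C}^n$}

\begin{abstract}
We determine the order, in the sense of Pfaltzgraff, of the linear-invariant family of normalized biholomorphic mappings of the Euclidean unit ball of $\mathbb{C}^n$ onto convex domains: for $n\ge 2$ it equals $\sqrt{(n^2+1)/2}$, and it is attained by an explicit mapping. For the upper bound we embed the trace that defines the order in a one-parameter family of weighted traces. At a maximizer of a weighted trace, convexity and the first-order conditions give a differential inequality for the maximal value, and this inequality integrates to a bound that is sharp for every weight. A two-sided estimate of the Jacobian determinant of convex mappings, with the best constant, follows.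
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{B}_n$ be the Euclidean unit ball of $\mathbb{C}^n$, $\mathbb{S}_n$ its boundary sphere, and $\mathbb{D}=\mathbb{B}_1$. A holomorphic mapping $f:\mathbb{B}_n\to\mathbb{C}^n$ is \emph{normalized} if $f(0)=0$ and $Df(0)=I$, and \emph{locally biholomorphic} if $Jf(z)=\det Df(z)\neq0$ for all $z$. For such $f$ and an automorphism $\varphi\in\operatorname{Aut}\mathbb{B}_n$, the \emph{Koebe transform}
\[
\Lambda_\varphi[f](z)=D\varphi(0)^{-1}\,Df(\varphi(0))^{-1}\bigl(f(\varphi(z))-f(\varphi(0))\bigr)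
\]
is the mapping $f$ seen from the base point $\varphi(0)$ and normalized again. A set $\mathcal{F}$ of normalized locally biholomorphic mappings is a \emph{linear-invariant family} if $\Lambda_\varphi[f]\in\mathcal{F}$ whenever $f\in\mathcal{F}$ and $\varphi\in\operatorname{Aut}\mathbb{B}_n$.

Write $f(z)=z+A(z,z)+O(\|z\|^3)$ with $A=\frac12D^2f(0)$ a symmetric bilinear mapping, let $A_u=A(u,\cdot)$, and put $\tau_f(u)=\operatorname{tr}A_u$. Following Pfaltzgraff, the \emph{order} of $\mathcal{F}$ is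
\[
\operatorname{ord}\mathcal{F}=\frac12\sup_{u\in\mathbb{S}_n}\sup_{f\in\mathcal{F}}\bigl|\operatorname{tr}D^2f(0)(u,\cdot)\bigr|=\sup_{u\in\mathbb{S}_n}\sup_{f\in\mathcal{F}}|\tau_f(u)| .
\]
It lies in $[\frac{n+1}{2},\infty]$, and the lower bound $\frac{n+1}{2}$ is known to be sharp. To see what the order measures, take determinants in $Df(z)=I+2A_z+O(\|z\|^2)$:
\begin{equation}\label{eq:jac}
Jf(z)=1+2\tau_f(z)+O(\|z\|^2).
\end{equation}
Thus $2\operatorname{ord}\mathcal{F}$ is the largest rate at which the Jacobian can change at the origin. In a linear-invariant family every point of the ball can be made the origin, so this one number controls the Jacobian on the whole ball.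

We study the family $\mathcal{K}(\mathbb{B}_n)$ of normalized injective holomorphic mappings $f$ for which $f(\mathbb{B}_n)$ is convex. Some restriction beyond injectivity is needed for a finite answer when $n\ge2$: the injective mappings $(z_1,z')\mapsto(z_1,e^{cz_1}z')$, $z'\in\mathbb{C}^{n-1}$, have $\tau(e_1)=c(n-1)/2$ with $c$ arbitrary. For $n=1$ the order is the largest modulus of the second Taylor coefficient, and it is known that $\operatorname{ord}\mathcal{K}(\mathbb{D})=1$; the value $1$ is taken by the half-plane mapping $z/(1-z)$. Its analogue $w=z/(1-z_1)$ has inverse $z=w/(1+w_1)$, so it maps $\mathbb{B}_n$ onto the convex domain $\{\|w'\|^2<1+2\operatorname{Re}w_1\}$. Here $A(z,z)=z_1z$, so that $A_{e_1}=\operatorname{diag}(1,\frac12,\dots,\frac12)$ and $\tau(e_1)=\frac{n+1}{2}$. One would therefore guess that $\operatorname{ord}\mathcal{K}(\mathbb{B}_n)=\frac{n+1}{2}$ in every dimension. The guess is wrong: Pfaltzgraff and Suffridge showed that $\operatorname{ord}\mathcal{K}(\mathbb{B}_n)>\frac{n+1}{2}$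 for $n\ge2$. The problem of finding the exact value for $n\ge 2$ comes from \cite{LI}. We solve it.

\begin{theorem}\label{thm:A}
For $n\ge2$,
\[
\operatorname{ord}\mathcal{K}(\mathbb{B}_n)=\sqrt{\frac{n^2+1}{2}},
\]
and the supremum is attained by the explicit mapping $f_\theta$ of Proposition~\ref{prop:examples} with $\tan\theta=\frac{n+1}{n-1}$.
\end{theorem}

For $n=1$ the formula returns the value $1$. To see the difficulty for $n\ge2$, split the trace along $\mathbb{C}^n=\mathbb{C}u\oplus u^\perp$. The diagonal entry $\langle A(u,u),u\rangle$ has modulus at most $1$, and each of the other $n-1$ diagonal entries has modulus at most $1/\sqrt2$ (Lemma~\ref{lem:entries}). Both bounds are attained, but their sum $1+\frac{n-1}{\sqrt2}$ is too large: its square exceeds $\frac{n^2+1}{2}$ by $(\sqrt2-1)(n-1)$. The two parts of the trace compete, and we measure the competition by giving the first part a weight $t\in[0,1]$. Theorem~\ref{thm:A} is the case $t=1$ of the following result, and our proof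 of it passes through all $t$.

\begin{theorem}\label{thm:B}
Let $n\ge2$ and $\lambda=\frac{n-1}{2}$. For all $f\in\mathcal{K}(\mathbb{B}_n)$, $u\in\mathbb{S}_n$ and $t\in[0,1]$,
\[
\bigl|\operatorname{tr}A_u-(1-t)\langle A(u,u),u\rangle\bigr|\le\sqrt{(\lambda+t)^2+\lambda^2},
\]
and for every $t\in[0,1]$ the constant is best possible and attained.
\end{theorem}

\begin{corollary}\label{cor:C}
Let $n\ge2$ and $\alpha=\sqrt{(n^2+1)/2}$. For all $f\in\mathcal{K}(\mathbb{B}_n)$ and $z\in\mathbb{B}_n$, with $r=\|z\|$,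
\[
\frac{(1-r)^{\alpha-(n+1)/2}}{(1+r)^{\alpha+(n+1)/2}}\le|Jf(z)|\le\frac{(1+r)^{\alpha-(n+1)/2}}{(1-r)^{\alpha+(n+1)/2}},
\]
and $\alpha$ is the smallest constant for which these estimates hold on $\mathcal{K}(\mathbb{B}_n)$.
\end{corollary}

We begin with the extremal mappings (Section~\ref{sec:examples}), since they show which inequalities the upper bound has to reach. Section~\ref{sec:midpoint} turns convexity into inequalities for Taylor coefficients, Section~\ref{sec:extremal} combines them with the first-order conditions at a maximizer, and Section~\ref{sec:integration} integrates the result in $t$.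

\section{Notation and symmetries}\label{sec:notation}

The inner product $\langle\cdot,\cdot\rangle$ is linear in the first slot. For vectors $a,b$, the operator $z\mapsto\langle z,b\rangle a$ is denoted by $ab^*$; its trace is $\langle a,b\rangle$. We put $\operatorname{Herm}(Y)=\frac12(Y+Y^*)$, so that $\langle\operatorname{Herm}(Y)\xi,\xi\rangle=\operatorname{Re}\langle Y\xi,\xi\rangle$. If $\Theta\ge0$ and $Z$ is Hermitian, then
\begin{equation}\label{eq:tracefact}
\operatorname{Herm}(Y)\le Z\quad\Longrightarrow\quad\operatorname{Re}\operatorname{tr}(\Theta Y)\le\operatorname{tr}(\Theta Z),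
\end{equation}
as one sees by computing both traces in an orthonormal basis of eigenvectors of $\Theta$. We write $\mathcal{K}=\mathcal{K}(\mathbb{B}_n)$, and for $f\in\mathcal{K}$
\[
f(z)=z+A(z,z)+C(z,z,z)+O(\|z\|^4),\qquad A=\tfrac12D^2f(0),\quad C=\tfrac16D^3f(0).
\]

Besides its definition we use two properties of $\mathcal{K}$. It is linear-invariant, because $\Lambda_\varphi[f](\mathbb{B}_n)$ is an affine image of $f(\mathbb{B}_n)$. It is compact in the topology of locally uniform convergence; we take this known fact for granted. By Cauchy's formula $A$ depends continuously on $f$, so every continuous real function of $A$ attains its maximum on $\mathcal{K}$.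

Two kinds of automorphisms will appear explicitly. For a unitary $U$ we have $\Lambda_U[f]=U^{-1}f(U\,\cdot)$, and its quadratic term is $(\xi,\eta)\mapsto U^{-1}A(U\xi,U\eta)$; in particular $U=e^{i\sigma}I$ replaces $A$ by $e^{i\sigma}A$. For $p\in(-1,1)$ and $z=(z_1,z')$ let
\begin{equation}\label{eq:psi}
\psi_p(z)=\Bigl(\frac{z_1+p}{1+pz_1},\ \frac{\sqrt{1-p^2}}{1+pz_1}\,z'\Bigr).
\end{equation}
From $|1+pz_1|^2-|z_1+p|^2=(1-p^2)(1-|z_1|^2)$ we get $1-\|\psi_p(z)\|^2=(1-p^2)(1-\|z\|^2)/|1+pz_1|^2$, and $\psi_{-p}$ inverts $\psi_p$; so $\psi_p\in\operatorname{Aut}\mathbb{B}_n$ and $\psi_p(0)=pe_1$.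

For $u\in\mathbb{S}_n$ and $t\in[0,1]$ let $\Theta_t=t\,uu^*+(I-uu^*)\ge0$. The quantity in Theorem~\ref{thm:B} is the weighted trace
\[
L_t(f,u)=\operatorname{tr}(\Theta_tA_u)=\tau_f(u)-(1-t)\langle A(u,u),u\rangle ,
\]
and for $U$ unitary the transformation rule for $A$ gives
\begin{equation}\label{eq:unitary}
L_t(\Lambda_U[f],u)=L_t(f,Uu).
\end{equation}
Finally, $\lambda=\frac{n-1}{2}$ and $\mu(t)=\sqrt{(\lambda+t)^2+\lambda^2}$; note that $\mu(1)^2=(\frac{n+1}{2})^2+(\frac{n-1}{2})^2=\frac{n^2+1}{2}$.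

\section{Convex mappings with a large trace}\label{sec:examples}

The mapping $z/(1-z_1)$ has the form $(F(z_1),g(z_1)z')$, and we look for better mappings of this form. The image is described by $\|w'\|^2<|g(z_1)|^2(1-|z_1|^2)$ with $w_1=F(z_1)$, and its convexity is a one-variable question when the right-hand side depends only on $\operatorname{Re}w_1$. This suggests taking for $F$ the mapping onto a vertical strip.

Let $\Sigma=\{|\operatorname{Re}w_1|<\pi/2\}$. Since $\tan(w_1/2)=-i\,(e^{iw_1}-1)/(e^{iw_1}+1)$ and $e^{iw_1}$ maps $\Sigma$ bijectively onto the right half-plane, $z_1=\tan(w_1/2)$ maps $\Sigma$ conformally onto $\mathbb{D}$, with inverse $w_1=2\arctan z_1$. For real $\xi,\eta$ we have $|\cos(\xi+i\eta)|^2=\cos^2\xi+\sinh^2\eta$ and $|\sin(\xi+i\eta)|^2=\sin^2\xi+\sinh^2\eta$. Hence $\cos(w_1/2)\ne0$ on $\Sigma$ and, with $x=\operatorname{Re}w_1$,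
\[
1-|z_1|^2=\frac{|\cos(w_1/2)|^2-|\sin(w_1/2)|^2}{|\cos(w_1/2)|^2}=\frac{\cos x}{|\cos(w_1/2)|^2}.
\]
The factor $g=e^{cw_1}\cos(w_1/2)$ with $c$ real removes the denominator and gives $|g|^2(1-|z_1|^2)=e^{2cx}\cos x$. Therefore
\[
\Phi_c(z)=\bigl(w_1,\ e^{cw_1}\cos(w_1/2)\,z'\bigr),\qquad w_1=2\arctan z_1,
\]
maps $\mathbb{B}_n$ biholomorphically onto
\[
\Omega_c=\bigl\{w:\ w_1\in\Sigma,\ \|w'\|<\phi_c(\operatorname{Re}w_1)\bigr\},\qquad\phi_c(x)=e^{cx}\sqrt{\cos x}.
\]
With $T=\tan x$ we have $(\log\phi_c)'=c-\frac T2$ and $(\log\phi_c)''=-\frac12(1+T^2)$, so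
\[
\frac{\phi_c''}{\phi_c}=(\log\phi_c)''+\bigl((\log\phi_c)'\bigr)^2=2c^2-\tfrac12-\tfrac14(T+2c)^2 .
\]
As $T$ takes every real value, $\phi_c$ is concave exactly when $|c|\le\frac12$. In that case $\|w'\|-\phi_c(\operatorname{Re}w_1)$ is a convex function on $\Sigma\times\mathbb{C}^{n-1}$, and $\Omega_c$ is convex. We take the extreme value $c=\frac12$, put $\Phi=\Phi_{1/2}$, and move the base point along the real axis.

\begin{proposition}\label{prop:examples}
Let $\theta\in(0,\pi/2)$, $p=-\tan(\theta/2)$, $\Psi=\Phi\circ\psi_p$ and $f_\theta=D\Psi(0)^{-1}(\Psi-\Psi(0))$. Then $f_\theta\in\mathcal{K}$, and for $f_\theta$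
\[
A_{e_1}=\operatorname{diag}(\sin\theta,\delta,\dots,\delta),\qquad\delta=\tfrac12(\sin\theta+\cos\theta).
\]
Consequently $L_t(f_\theta,e_1)=(\lambda+t)\sin\theta+\lambda\cos\theta$.
\end{proposition}

\begin{proof}
The mapping $f_\theta$ is normalized and injective, and its image is an affine image of $\Omega_{1/2}$; so $f_\theta\in\mathcal{K}$. We have $\Psi(z)=(\Psi_1(z_1),g(z_1)z')$ with
\[
\Psi_1(z_1)=2\arctan\frac{z_1+p}{1+pz_1},\qquad g(z_1)=e^{\Psi_1/2}\cos(\Psi_1/2)\,\frac{\sqrt{1-p^2}}{1+pz_1}.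
\]
Thus $D\Psi(0)=\operatorname{diag}(\Psi_1'(0),g(0),\dots,g(0))$, and the quadratic term of $f_\theta$ is $A(z,z)=(az_1^2,\,2\delta z_1z')$ with $a=\Psi_1''(0)/2\Psi_1'(0)$ and $2\delta=g'(0)/g(0)$. Polarization gives $A_{e_1}=\operatorname{diag}(a,\delta,\dots,\delta)$. Recall that $\cos\theta=\frac{1-p^2}{1+p^2}$ and $\sin\theta=\frac{-2p}{1+p^2}=-p(1+\cos\theta)$. From
\[
\Psi_1'(z_1)=\frac{2(1-p^2)}{(1+pz_1)^2+(z_1+p)^2}
\]
we get $\Psi_1'(0)=2\cos\theta$ and, by logarithmic differentiation, $\Psi_1''(0)/\Psi_1'(0)=-4p/(1+p^2)=2\sin\theta$; so $a=\sin\theta$. Since $\tan(\Psi_1(0)/2)=p$,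
\[
\frac{g'(0)}{g(0)}=\tfrac12(1-p)\Psi_1'(0)-p=\cos\theta-p(1+\cos\theta)=\cos\theta+\sin\theta .
\]
Finally $L_t(f_\theta,e_1)=t\sin\theta+(n-1)\delta=t\sin\theta+\lambda(\sin\theta+\cos\theta)$.
\end{proof}

With $\Phi_c$ in place of $\Phi$ the term $\cos\theta$ in $2\delta$ becomes $2c\cos\theta$, which is why $c=\frac12$ is the best choice. As $\theta\to\pi/2$ the matrix $A_{e_1}$ tends to $\operatorname{diag}(1,\frac12,\dots,\frac12)$, the matrix of $z/(1-z_1)$. Decreasing $\theta$ from $\pi/2$ costs a second-order amount in $\sin\theta$ and gains a first-order amount in $\cos\theta$; this is how the guess $\frac{n+1}{2}$ fails as soon as $\lambda>0$.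

For $n\ge2$ and $t\in[0,1]$ define $\theta_t\in(0,\pi/2)$ by $\tan\theta_t=(\lambda+t)/\lambda$. Then $\sin\theta_t=(\lambda+t)/\mu(t)$, $\cos\theta_t=\lambda/\mu(t)$, and
\begin{equation}\label{eq:lower}
L_t(f_{\theta_t},e_1)=\mu(t).
\end{equation}
The function $\mu$ is determined by $\mu(0)=\sqrt2\,\lambda$ and $\mu\mu'=\lambda+t$, and $\mu'(t)=\sin\theta_t$ is the entry $\langle A(e_1,e_1),e_1\rangle$ of $f_{\theta_t}$. The upper bound imitates this description. For the true maximum $M(t)$ of the weighted trace we shall prove that $M(0)\le\sqrt2\,\lambda$, and that $M(t)\operatorname{Re}\langle A(u,u),u\rangle\le\lambda+t$ at every maximizer.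

\section{Coefficient inequalities from convexity}\label{sec:midpoint}

In this section $n\ge1$. Convexity allows us to take the midpoint of two points of $f(\mathbb{B}_n)$. If the two points are $f(\varphi_s(z))$ and $f(\varphi_{-s}(z))$ for a one-parameter group of automorphisms, the midpoint pulls back to a holomorphic self-map of the ball that differs from the identity only at order $s^2$, and Cauchy's estimate restricts the $s^2$ term.

Let $u\in\mathbb{C}^n$, let $K$ be skew-Hermitian, and consider the holomorphic vector field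
\begin{equation}\label{eq:X}
X(z)=u+Kz-\langle z,u\rangle z .
\end{equation}
Since $\operatorname{Re}\langle Kz,z\rangle=0$, we have $\operatorname{Re}\langle X(z),z\rangle=(1-\|z\|^2)\operatorname{Re}\langle z,u\rangle$. Along a trajectory in $\mathbb{B}_n$ this gives $|\frac{d}{ds}\log(1-\|z\|^2)|\le2\|u\|$, so no trajectory reaches the sphere in finite time. The flow $\varphi_s$ is therefore defined on $\mathbb{B}_n$ for all $s\in\mathbb{R}$. It is smooth in $(s,z)$ and holomorphic in $z$, as is every flow of a holomorphic vector field, and $\varphi_{-s}=\varphi_s^{-1}$; hence $\varphi_s\in\operatorname{Aut}\mathbb{B}_n$.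

For $f\in\mathcal{K}$ let $\Gamma_z=\frac12Df(z)^{-1}D^2f(z)$, a symmetric bilinear mapping with $\Gamma_0=A$.

\begin{lemma}\label{lem:midpoint}
Let $f\in\mathcal{K}$, let $X$ be as in \eqref{eq:X}, and put $W(z)=DX(z)X(z)+2\Gamma_z(X(z),X(z))$. Then $\operatorname{Herm}(DW(0))\le0$.
\end{lemma}

\begin{proof}
Because $f$ is injective with convex image,
\[
h_s=f^{-1}\bigl(\tfrac12f\circ\varphi_s+\tfrac12f\circ\varphi_{-s}\bigr)
\]
is a holomorphic map of $\mathbb{B}_n$ into itself, smooth in $(s,z)$, with $h_0=\mathrm{id}$. It is even in $s$, so $\dot h_0=0$, where the dot is $\partial/\partial s$. Differentiate $f\circ h_s=\frac12(f\circ\varphi_s+f\circ\varphi_{-s})$ twice at $s=0$, using $\dot\varphi_0=X$ and $\ddot\varphi_0=DX\,X$. The result is $Df\,\ddot h_0=D^2f(X,X)+Df\,DX\,X$, that is, $\ddot h_0=W$. For a unit vector $\xi$ the function $\zeta\mapsto\langle h_s(\zeta\xi),\xi\rangle$ maps $\mathbb{D}$ into $\mathbb{D}$, so by Cauchy's estimate its derivative at $0$ has modulus at most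 $1$. Hence $s\mapsto\operatorname{Re}\langle Dh_s(0)\xi,\xi\rangle$ has a maximum, equal to $1$, at $s=0$, and its second derivative there, $\operatorname{Re}\langle DW(0)\xi,\xi\rangle$, is at most $0$.
\end{proof}

This is the only place where the shape of $f(\mathbb{B}_n)$ enters the upper bound; everything else uses invariance and compactness.

\begin{remark}
The domain $\Omega_{1/2}$ is invariant under the translations $w\mapsto w+ise_1$, and so is $f_\theta(\mathbb{B}_n)$, because $D\Psi(0)$ is diagonal with first entry $2\cos\theta>0$. For the group $\varphi_s=f_\theta^{-1}(f_\theta+ise_1)$, which moves the origin in the direction $ie_1$, the midpoint map $h_s$ is the identity and the construction loses nothing. This indicates that flows in the direction $iu$ are the ones to use for a sharp bound on $L_t(f,u)$.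
\end{remark}

\begin{example}[the disc]\label{ex:disc}
Let $n=1$ and $f(z)=z+az^2+cz^3+\cdots$, so that $f''/f'=2a+(6c-4a^2)z+\cdots$. Take $u=i$ and $K=-i\beta$ with $\beta$ real. Then $X=iY$ with $Y=1-\beta z+z^2$, and $W=-(YY'+Y^2f''/f')$. We compute $(YY')'(0)=\beta^2+2$ and $(Y^2f''/f')'(0)=6c-4a^2-4a\beta$, so Lemma~\ref{lem:midpoint} reads
\[
\operatorname{Re}(3c-2a^2)\ \ge\ 2\beta\operatorname{Re}a-\tfrac12\beta^2-1 ,
\]
and the best choice $\beta=2\operatorname{Re}a$ gives $\operatorname{Re}(3c-2a^2)\ge2(\operatorname{Re}a)^2-1$. The unknown $c$ has to be eliminated. Let $f$ maximize $\operatorname{Re}a$ over $\mathcal{K}(\mathbb{D})$, with maximum $M$. The second coefficient of $\Lambda_{\psi_p}[f]$ is $a(p)=\frac12(1-p^2)f''(p)/f'(p)-p$, and $a'(0)=3c-2a^2-1$. Maximality gives $\operatorname{Re}a'(0)=0$, hence $1\ge2M^2-1$ and $M\le1$. Rotating $f$ turns this into $|a|\le1$ on $\mathcal{K}(\mathbb{D})$.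
\end{example}

The example contains both tools: a lower bound for the cubic term from a flow in the direction $iu$, and an identity for the same term from a variation in the direction $u$. We now compute the first in general. Put
\[
N_u=3C(u,u,\cdot)-2A_{A(u,u)},
\]
which is $3c-2a^2$ when $n=1$ and $u=1$.

\begin{proposition}\label{prop:matrix}
Let $f\in\mathcal{K}$ and $u\in\mathbb{C}^n$. For every skew-Hermitian $K$ and every Hermitian $B$,
\begin{align}
\operatorname{Herm}\bigl(K^2+4A_uK+2N_u\bigr)&\le\|u\|^2I+uu^*,\label{eq:upperN}\\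
\operatorname{Herm}\bigl(-B^2+4A_uB-2N_u\bigr)&\le\|u\|^2I+uu^*.\label{eq:lowerN}
\end{align}
\end{proposition}

\begin{proof}
We need the linear term of $W$ at $0$. Since $DX(z)\eta=K\eta-\langle\eta,u\rangle z-\langle z,u\rangle\eta$ and $X(z)=u+Kz+O(\|z\|^2)$,
\[
DX(z)X(z)=Ku+K^2z-\|u\|^2z-\langle z,u\rangle u+O(\|z\|^2).
\]
Since $Df(z)^{-1}=I-2A_z+O(\|z\|^2)$ and $D^2f(z)(\eta,\eta)=2A(\eta,\eta)+6C(z,\eta,\eta)+O(\|z\|^2)$,
\begin{equation}\label{eq:Gamma}
\Gamma_z(\eta,\eta)=A(\eta,\eta)+3C(z,\eta,\eta)-2A\bigl(z,A(\eta,\eta)\bigr)+O(\|z\|^2).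
\end{equation}
With $\eta=X(z)$ this is $A(u,u)+2A_uKz+N_uz+O(\|z\|^2)$. Hence $DW(0)=K^2-\|u\|^2I-uu^*+4A_uK+2N_u$, and Lemma~\ref{lem:midpoint} gives \eqref{eq:upperN}. Now apply \eqref{eq:upperN} with $iu$ in place of $u$ and $K=-iB$. Then $K^2=-B^2$ and $A_{iu}K=A_uB$, the right-hand side is unchanged, and $N_{iu}=-N_u$ because $N_u$ is quadratic in $u$. This is \eqref{eq:lowerN}.
\end{proof}

The two inequalities bound $N_u$ from opposite sides, so adding them eliminates it.

\begin{lemma}\label{lem:entries}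
Let $f\in\mathcal{K}$ and $u,\xi\in\mathbb{S}_n$. Then $|\langle A(u,\xi),\xi\rangle|^2\le\frac12(1+|\langle\xi,u\rangle|^2)$. In particular $|\langle A(u,u),u\rangle|\le1$, and $|\langle A(u,\xi),\xi\rangle|\le1/\sqrt2$ if $\xi\perp u$.
\end{lemma}

\begin{proof}
Let $d=\langle A_u\xi,\xi\rangle$. Take $K=i\kappa I$ in \eqref{eq:upperN} and $B=\beta I$ in \eqref{eq:lowerN} with $\kappa,\beta$ real, evaluate both at $\xi$, and add:
\[
-\kappa^2-4\kappa\operatorname{Im}d-\beta^2+4\beta\operatorname{Re}d\le2\bigl(1+|\langle\xi,u\rangle|^2\bigr).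
\]
For $\kappa=-2\operatorname{Im}d$ and $\beta=2\operatorname{Re}d$ the left-hand side equals $4|d|^2$.
\end{proof}

The bound $1$ is attained by $z/(1-z_1)$ and the bound $1/\sqrt2$ by $f_{\pi/4}$.

\section{Maximizers of the weighted trace}\label{sec:extremal}

From now on $n\ge2$ and $u\in\mathbb{S}_n$ is fixed. We first compute how $A_u$ changes when the base point moves in the direction $u$.

\begin{lemma}\label{lem:variation}
Let $f\in\mathcal{K}$, let $\varphi_s$ be the flow of $X(z)=u-\langle z,u\rangle z$, and let $A^{(s)}$ be the quadratic term of $\Lambda_{\varphi_s}[f]\in\mathcal{K}$. Then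
\begin{equation}\label{eq:variation}
\dot A_u:=\frac{d}{ds}\Big|_{s=0}A^{(s)}_u=N_u+2A_{A(u,u)}-2A_u^2-\tfrac12(I+uu^*).
\end{equation}
\end{lemma}

\begin{proof}
Let $G_s=D\varphi_s(0)$. The chain rule for the second derivative of $f\circ\varphi_s$ gives
\[
A^{(s)}(\eta,\eta)=G_s^{-1}\,\Gamma_{\varphi_s(0)}(G_s\eta,G_s\eta)+\tfrac12G_s^{-1}D^2\varphi_s(0)(\eta,\eta).
\]
From $\varphi_s(z)=z+sX(z)+O(s^2)$, which may be differentiated in $z$, together with $X(0)=u$, $DX(0)=0$ and $D^2X(0)(\eta,\eta)=-2\langle\eta,u\rangle\eta$, we get $\varphi_s(0)=su+O(s^2)$, $G_s=I+O(s^2)$ and $D^2\varphi_s(0)(\eta,\eta)=-2s\langle\eta,u\rangle\eta+O(s^2)$. By \eqref{eq:Gamma},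
\[
\frac{d}{ds}\Big|_{s=0}A^{(s)}(\eta,\eta)=3C(u,\eta,\eta)-2A\bigl(u,A(\eta,\eta)\bigr)-\langle\eta,u\rangle\eta .
\]
The symmetric bilinear mapping with this diagonal takes at $(u,\eta)$ the value $3C(u,u,\eta)-2A_uA_u\eta-\frac12(\eta+\langle\eta,u\rangle u)$. It remains to substitute $3C(u,u,\cdot)=N_u+2A_{A(u,u)}$.
\end{proof}

With respect to $\mathbb{C}^n=\mathbb{C}u\oplus u^\perp$ write
\[
A_u=\begin{pmatrix}a&y^*\\ v&Q\end{pmatrix},\qquad a\in\mathbb{C},\quad v,y\in u^\perp,
\]
so that $A(u,u)=au+v$, $\langle A(u,\eta),u\rangle=\langle\eta,y\rangle$ for $\eta\perp u$, and $L_t(f,u)=ta+\operatorname{tr}Q$. For $t\in[0,1]$ let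
\[
M(t)=\max_{f\in\mathcal{K}}\operatorname{Re}L_t(f,u).
\]
The maximum exists by compactness, it does not depend on $u$ by \eqref{eq:unitary}, and $M(t)\ge0$ because $\mathrm{id}\in\mathcal{K}$. Replacing $A$ by $e^{i\sigma}A$ shows that $M(t)=\max_f|L_t(f,u)|$, and that every maximizer $f$ of $\operatorname{Re}L_t$ satisfies
\begin{equation}\label{eq:phase}
\operatorname{tr}(\Theta_tA_u)=M(t),
\end{equation}
since $\operatorname{Re}L_t(f,u)=M(t)\ge|L_t(f,u)|$.

\begin{proposition}\label{prop:key}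
Let $t\in[0,1]$ and let $f$ maximize $\operatorname{Re}L_t(\cdot,u)$ over $\mathcal{K}$. Then $M(t)\operatorname{Re}a\le\lambda+t$.
\end{proposition}

The origin of the product $M(t)\operatorname{Re}a$ is visible in the simplest case: $n=2$ and a maximizer with $A_u=\operatorname{diag}(a,q)$. Then $A_{A(u,u)}=aA_u$. If $\nu_1,\nu_2$ are the diagonal entries of $N_u$, the diagonal entries of \eqref{eq:variation} are
\[
\dot a=\nu_1-1,\qquad\dot q=\nu_2+2aq-2q^2-\tfrac12 .
\]
Evaluate \eqref{eq:lowerN} at $u$ with $B=2(\operatorname{Re}a)I$, and at a unit vector of $u^\perp$ with $B=2(\operatorname{Re}q)I$. This gives $\operatorname{Re}\nu_1\ge2(\operatorname{Re}a)^2-1$ and $\operatorname{Re}\nu_2\ge2(\operatorname{Re}q)^2-\frac12$. At a maximizer $\operatorname{Re}(t\dot a+\dot q)=0$, and $(\operatorname{Re}\zeta)^2\ge\operatorname{Re}(\zeta^2)$ for every complex $\zeta$, so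
\[
0\ge2t(\operatorname{Re}a)^2+2\operatorname{Re}(aq)-2t-1\ge2\operatorname{Re}\bigl(a(ta+q)\bigr)-2t-1=2M(t)\operatorname{Re}a-2\bigl(t+\tfrac12\bigr),
\]
by \eqref{eq:phase}. In general the off-diagonal blocks $v,y$ produce further terms. One of them, $\operatorname{tr}(\Theta_tA_v)$, involves coefficients of $A$ that do not occur in $A_u$ at all, and it has no sign for an arbitrary $f$. A second first-order condition, for rotations of $u$ towards $v$, evaluates its real part.

\begin{proof}[Proof of Proposition~\ref{prop:key}]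
Write $\Theta=\Theta_t$, $M=M(t)$ and $\tau=\tau_f$.

\emph{Step 1: rotations.} The operator $K=vu^*-uv^*$ is skew-Hermitian and $Ku=v$. Let $u_s=e^{sK}u$. By \eqref{eq:unitary} and maximality,
\[
s\mapsto\operatorname{Re}L_t(f,u_s)=\operatorname{Re}\bigl[\tau(u_s)-(1-t)\langle A(u_s,u_s),u_s\rangle\bigr]
\]
has a maximum at $s=0$. The derivative of $\langle A(u_s,u_s),u_s\rangle$ at $0$ is $2\langle A(u,v),u\rangle+\langle A(u,u),v\rangle=2\langle v,y\rangle+\|v\|^2$, so $\operatorname{Re}\tau(v)=(1-t)(2\operatorname{Re}\langle v,y\rangle+\|v\|^2)$. Since $\operatorname{tr}(\Theta A_v)=\tau(v)-(1-t)\langle A(v,u),u\rangle=\tau(v)-(1-t)\langle v,y\rangle$, we obtain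
\begin{equation}\label{eq:rotation}
\operatorname{Re}\operatorname{tr}(\Theta A_v)=(1-t)\bigl(\operatorname{Re}\langle v,y\rangle+\|v\|^2\bigr).
\end{equation}

\emph{Step 2: moving the base point.} With $\varphi_s$ as in Lemma~\ref{lem:variation}, $s\mapsto\operatorname{Re}L_t(\Lambda_{\varphi_s}[f],u)$ has a maximum at $s=0$, so $\operatorname{Re}\operatorname{tr}(\Theta\dot A_u)=0$. We have $\operatorname{tr}\Theta(I+uu^*)=2t+n-1=2(\lambda+t)$ and $A_{A(u,u)}=aA_u+A_v$. Thus \eqref{eq:variation} and \eqref{eq:phase} give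
\[
0=\operatorname{Re}\operatorname{tr}(\Theta N_u)+2M\operatorname{Re}a+2\operatorname{Re}\operatorname{tr}(\Theta A_v)-2\operatorname{Re}\operatorname{tr}(\Theta A_u^2)-(\lambda+t).
\]
As $t\ge0$, we have $\Theta\ge0$, and \eqref{eq:tracefact} applied to \eqref{eq:lowerN} yields, for every Hermitian $B$,
\[
\operatorname{Re}\operatorname{tr}(\Theta N_u)\ge S(B)-(\lambda+t),\qquad S(B)=2\operatorname{Re}\operatorname{tr}(\Theta A_uB)-\tfrac12\operatorname{tr}(\Theta B^2).
\]
Together,
\begin{equation}\label{eq:master}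
2(\lambda+t)\ge2M\operatorname{Re}a+R,\qquad R=S(B)-2\operatorname{Re}\operatorname{tr}(\Theta A_u^2)+2\operatorname{Re}\operatorname{tr}(\Theta A_v).
\end{equation}
It suffices to find $B$ with $R\ge0$, and the natural choice is a maximizer of $S$.

\emph{Step 3: the choice of $B$.} Let $B=\begin{pmatrix}\beta&b^*\\ b&E\end{pmatrix}$ with $\beta$ real, $b\in u^\perp$ and $E$ Hermitian on $u^\perp$. The diagonal blocks of $A_uB$ are $a\beta+\langle b,y\rangle$ and $vb^*+QE$, and those of $B^2$ are $\beta^2+\|b\|^2$ and $bb^*+E^2$. Weighting the first block by $t$, and using $2\operatorname{Re}\operatorname{tr}(QE)=\operatorname{tr}((Q+Q^*)E)$, we find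
\[
S(B)=t\bigl(2\beta\operatorname{Re}a-\tfrac12\beta^2\bigr)+\Bigl(\operatorname{tr}\bigl((Q+Q^*)E\bigr)-\tfrac12\operatorname{tr}E^2\Bigr)+\Bigl(2\operatorname{Re}\langle b,ty+v\rangle-\tfrac{1+t}{2}\|b\|^2\Bigr).
\]
The three groups are maximized separately by $\beta=2\operatorname{Re}a$, $E=Q+Q^*$ and $b=\frac{2}{1+t}(ty+v)$. Since $\frac12\operatorname{tr}(Q+Q^*)^2=\operatorname{Re}\operatorname{tr}Q^2+\operatorname{tr}QQ^*$, this choice gives
\[
S(B)=2t(\operatorname{Re}a)^2+\operatorname{Re}\operatorname{tr}Q^2+\operatorname{tr}QQ^*+\tfrac{2}{1+t}\|ty+v\|^2 .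
\]

\emph{Step 4: the sign of $R$.} The diagonal blocks of $A_u^2$ are $a^2+\langle v,y\rangle$ and $vy^*+Q^2$, so
\[
2\operatorname{Re}\operatorname{tr}(\Theta A_u^2)=2t\operatorname{Re}(a^2)+2(1+t)\operatorname{Re}\langle v,y\rangle+2\operatorname{Re}\operatorname{tr}Q^2 .
\]
Using $(\operatorname{Re}a)^2-\operatorname{Re}(a^2)=(\operatorname{Im}a)^2$, the identity $\operatorname{tr}QQ^*-\operatorname{Re}\operatorname{tr}Q^2=\frac12\operatorname{tr}(Q-Q^*)(Q-Q^*)^*$, and \eqref{eq:rotation}, we get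
\[
R=2t(\operatorname{Im}a)^2+\tfrac12\operatorname{tr}(Q-Q^*)(Q-Q^*)^*+R_1,
\]
\[
R_1=\tfrac{2}{1+t}\|ty+v\|^2-2(1+t)\operatorname{Re}\langle v,y\rangle+2(1-t)\bigl(\operatorname{Re}\langle v,y\rangle+\|v\|^2\bigr).
\]
In $R_1$ the coefficient of $\|y\|^2$ is $\frac{2t^2}{1+t}$. The coefficient of $\operatorname{Re}\langle v,y\rangle$ is $\frac{4t}{1+t}-4t=-\frac{4t^2}{1+t}$. The coefficient of $\|v\|^2$ is $\frac{2}{1+t}+2(1-t)=\frac{2t^2}{1+t}+4(1-t)$, because $\frac{2-2t^2}{1+t}=2(1-t)$. Hence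
\[
R_1=\tfrac{2t^2}{1+t}\|y-v\|^2+4(1-t)\|v\|^2,
\]
which is nonnegative because $t\le1$. So $R\ge0$, and \eqref{eq:master} gives the claim.
\end{proof}

\section{Integration in the weight}\label{sec:integration}

For $n=1$ the trace is $a$ itself, and the inequality $M\operatorname{Re}a\le1$ closes to $M^2\le1$. For $n\ge2$ Proposition~\ref{prop:key} at $t=1$ says nothing by itself about $M(1)$, since $\operatorname{Re}a$ might be small. Adding the estimate $M(1)\le\operatorname{Re}a+\sqrt2\,\lambda$ from Lemma~\ref{lem:entries} gives a bound, but this estimate is strict for $f_{\theta_1}$, whose block $Q$ has trace $\lambda(\sin\theta_1+\cos\theta_1)<\sqrt2\,\lambda$. The remedy is to pass from $t=0$ to $t=1$ in small steps. Because $\operatorname{Re}L_t(f,u)=t\operatorname{Re}a+\operatorname{Re}\operatorname{tr}Q$ is affine in $t$, the number $\operatorname{Re}a$ at a maximizer plays the role of $M'(t)$, and Proposition~\ref{prop:key} that of the differential inequality $(M^2)'\le2(\lambda+t)$.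 Difference quotients make this precise without any regularity of $M$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $0\le t'<t''\le1$ and let $f$ be a maximizer for the weight $t''$. Testing the weight $t'$ with the same $f$ gives $M(t')\ge M(t'')-(t''-t')\operatorname{Re}a$. Multiply by $M(t'')\ge0$ and apply Proposition~\ref{prop:key}:
\[
M(t'')\bigl(M(t'')-M(t')\bigr)\le(t''-t')(\lambda+t'').
\]
Since $\xi^2-\eta^2\le2\xi(\xi-\eta)$ for real $\xi,\eta$, it follows that $M(t'')^2-M(t')^2\le2(t''-t')(\lambda+t'')$. Fix $t\in(0,1]$ and add these inequalities over the intervals $[\frac{k-1}{m}t,\frac{k}{m}t]$, $k=1,\dots,m$: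
\[
M(t)^2-M(0)^2\le\frac{2t}{m}\sum_{k=1}^m\Bigl(\lambda+\frac{kt}{m}\Bigr)=2\lambda t+\frac{m+1}{m}\,t^2 .
\]
Letting $m\to\infty$ gives $M(t)^2\le M(0)^2+2\lambda t+t^2$. At $t=0$ the weighted trace is $\operatorname{tr}Q$, and Lemma~\ref{lem:entries}, summed over an orthonormal basis of $u^\perp$, gives $0\le M(0)\le\frac{n-1}{\sqrt2}=\sqrt2\,\lambda$. Therefore
\[
M(t)^2\le2\lambda^2+2\lambda t+t^2=\mu(t)^2\qquad(0\le t\le1).
\]
As $M(t)=\max_f|L_t(f,u)|$ for every $u\in\mathbb{S}_n$, this is the inequality of the theorem, and \eqref{eq:lower} shows that equality is attained for every $t$.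
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Since $L_1(f,u)=\tau_f(u)$, Theorem~\ref{thm:B} gives $|\tau_f(u)|\le\mu(1)=\sqrt{(n^2+1)/2}$ for all $f\in\mathcal{K}$ and $u\in\mathbb{S}_n$. By \eqref{eq:lower}, equality holds for $u=e_1$ and $f=f_{\theta_1}$, where $\tan\theta_1=\frac{\lambda+1}{\lambda}=\frac{n+1}{n-1}$.
\end{proof}

\section{The Jacobian determinant}\label{sec:jacobian}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
For $U$ unitary, $J\Lambda_U[f](z)=Jf(Uz)$, so it is enough to treat $z=re_1$ with $0\le r<1$. For $\rho\in[0,1)$ let $g=\Lambda_{\psi_\rho}[f]\in\mathcal{K}$, with $\psi_\rho$ as in \eqref{eq:psi}. The matrix $D\psi_\rho(\zeta)$ is triangular with diagonal entries $(1-\rho^2)/(1+\rho\zeta_1)^2$ and, $n-1$ times, $\sqrt{1-\rho^2}/(1+\rho\zeta_1)$. Hence $Jg(\zeta)$ is a constant multiple of $Jf(\psi_\rho(\zeta))\,(1+\rho\zeta_1)^{-(n+1)}$. Take the logarithmic derivative in $\zeta_1$ at $\zeta=0$, using \eqref{eq:jac} for $g$ and $D\psi_\rho(0)e_1=(1-\rho^2)e_1$: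
\[
2\tau_g(e_1)=(1-\rho^2)\,\frac{\partial_{z_1}Jf}{Jf}(\rho e_1)-(n+1)\rho .
\]
The real part of $\partial_{z_1}Jf/Jf$ at $\rho e_1$ is $\frac{d}{d\rho}\log|Jf(\rho e_1)|$, and $|\tau_g(e_1)|\le\alpha$ by Theorem~\ref{thm:A}. So
\[
\Bigl|\frac{d}{d\rho}\log\bigl(|Jf(\rho e_1)|\,(1-\rho^2)^{(n+1)/2}\bigr)\Bigr|\le\frac{2\alpha}{1-\rho^2}.
\]
Integration from $0$ to $r$, with $Jf(0)=1$, gives
\[
\Bigl(\frac{1-r}{1+r}\Bigr)^{\alpha}\le|Jf(re_1)|\,(1-r^2)^{(n+1)/2}\le\Bigl(\frac{1+r}{1-r}\Bigr)^{\alpha},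
\]
and division by $(1-r)^{(n+1)/2}(1+r)^{(n+1)/2}$ yields the stated estimates.

Conversely, replace $\alpha$ by a constant $\alpha'$. As $r\to0$ the upper and lower bounds are $1+2\alpha'r+O(r^2)$ and $1-2\alpha'r+O(r^2)$, while $|Jf(ru)|=1+2r\operatorname{Re}\tau_f(u)+O(r^2)$ by \eqref{eq:jac}. If the upper estimate holds on $\mathcal{K}$, then $\operatorname{Re}\tau_f(u)\le\alpha'$ for all $f\in\mathcal{K}$ and $u\in\mathbb{S}_n$. If the lower estimate holds, then $\operatorname{Re}\tau_f(u)\ge-\alpha'$, which is the same condition after replacing $u$ by $-u$. Since $\tau_f$ is complex linear, replacing $u$ by $e^{i\sigma}u$ gives $|\tau_f(u)|\le\alpha'$, and so $\alpha'\ge\operatorname{ord}\mathcal{K}=\alpha$.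
\end{proof}

\begin{thebibliography}{9}

\bibitem{LI}
\emph{Linear invariance and extension operators of Pfaltzgraff-Suffridge type},
\texttt{https://cs.ubbcluj.ro/\textasciitilde{}studia-m/index.php/journal/article/download/1462/pdf}

\end{thebibliography}
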